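\title{A Radon--Nikod\'ym compactum $L$ such that $C(L)$ is not generated by any $C(K)$ with $K$ scattered}


\begin{abstract}
A compact space $L$ is a Radon--Nikod\'ym compactum if and only if some Asplund space admits a bounded operator into $C(L)$ with dense range. We show, in ZFC, that this Asplund space cannot always be taken of the form $C(K)$ with $K$ a scattered compact space. The examples are explicit compact sets $L_N$ of step functions on the ordinal $\kappa=\exp_4(\mathfrak c)^+$, in which at most $N(m)$ bumps of height at most $1/m$ are allowed. Every $L_N$ is Radon--Nikod\'ym, and $C(L_N)$ is generated by some $C(K)$ with $K$ scattered exactly when $N(m)/m$ is bounded. We also treat functions of bounded $p$-variation on $\kappa$, zero-dimensional compacta, and continuous images.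
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, compact spaces are Hausdorff and scalars are real or complex. A Banach space $X$ is \emph{generated} by a Banach space $Y$ if there is a bounded linear operator $T\colon Y\to X$ with dense range. A Banach space is an \emph{Asplund space} if each of its separable subspaces has a separable dual. A compact space $L$ is a \emph{Radon--Nikod\'ym compactum}, in symbols $L\in\mathrm{RN}$, if it is homeomorphic to a weak$^*$ compact subset of the dual of an Asplund space. By a theorem of Stegall, $L\in\mathrm{RN}$ if and only if $C(L)$ is generated by some Asplund space.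

A topological space is \emph{scattered} if every nonempty subset of it has a relatively isolated point. If $K$ is a scattered compact space, then $C(K)$ is an Asplund space (Section~\ref{sec:background}). Let $\mathcal G$ be the class of compact spaces $L$ such that $C(L)$ is generated by $C(K)$ for some scattered compact $K$. Stegall's theorem gives $\mathcal G\subset\mathrm{RN}$, and the following question comes from \cite{note}.

\medskip
\noindent\textbf{Question.} \emph{Is $\mathcal G=\mathrm{RN}$?}
\medskip

The question has a concrete dual form. We shall see in Proposition~\ref{prop:dual} that $L\in\mathcal G$ if and only if $L$ is homeomorphic to a weak$^*$ compact subset of $M(K)=C(K)^*$ for some scattered compact $K$, and all measures on such a $K$ are purely atomic. So one asks whether the points of every Radon--Nikod\'ym compactum can be coded, injectively and weak$^*$ continuously, by atomic measures of bounded norm on a scattered compactum. The first classes one tests suggest a positive answer: $\mathcal G$ contains all metrizable compacta, the unit balls of all spaces $\ell_p(\Gamma)$, $1\le p<\infty$,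 in the topology of pointwise convergence (Example~\ref{ex:easy}), and all zero-dimensional members of $\mathrm{RN}$ (Theorem~\ref{thm:compl}(i)). The answer is nevertheless negative.

Let $\mathfrak c=2^{\aleph_0}$, $\exp_0(\lambda)=\lambda$, $\exp_{n+1}(\lambda)=2^{\exp_n(\lambda)}$, and fix once and for all
\[
\kappa=\exp_4(\mathfrak c)^+ .
\]
For $n\ge1$ let $\mathcal I_n$ be the family of all sets $E=\bigcup_{i\le n}[a_i,b_i)\subset\kappa$ with ordinals $a_i\le b_i\le\kappa$; since $[a,a)=\emptyset$, these are the unions of at most $n$ intervals. For a function $N\colon\mathbb N\to\mathbb N=\{1,2,\dots\}$ put $L_N=\bigcup_{m\ge1}L_N^m\subset[0,1]^\kappa$, where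
\[
L_N^m=\bigl\{1_{[\rho,\kappa)}(c+\eta1_E):\ \rho\le\kappa,\ 0\le\eta\le\tfrac1m,\ 0\le c\le1-\eta,\ E\in\mathcal I_{N(m)}\bigr\}.
\]
A function in $L_N^m$ vanishes below $\rho$; from $\rho$ on it is the constant $c$ with at most $N(m)$ bumps of a common height $\eta\le1/m$. The ratio $N(m)/m$ bounds the total height of the bumps. Subsets of $[0,1]^\kappa$ always carry the product topology, and $L_N$ is compact (Lemma~\ref{lem:compact}).

\begin{theorem}\label{thm:main}
For every $N\colon\mathbb N\to\mathbb N$ we have $L_N\in\mathrm{RN}$, and
\[
L_N\in\mathcal G\iff\sup_m N(m)/m<\infty .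
\]
In particular, for $N(m)=m^2$ the space $L_N$ lies in $\mathrm{RN}\setminus\mathcal G$, so $\mathcal G\ne\mathrm{RN}$.
\end{theorem}

The proof works in ZFC. We make no claim that the cardinal $\exp_4(\mathfrak c)^+$ is optimal. The same threshold appears in a more familiar family. For $1\le p<\infty$ let $V_p$ be the set of all $f\in[0,1]^\kappa$ such that $\sum_{i<r}|f(\alpha_{i+1})-f(\alpha_i)|^p\le1$ for all $\alpha_0<\dots<\alpha_r<\kappa$. Each of these conditions is closed, so $V_p$ is compact.

\begin{theorem}\label{thm:pvar}
$V_p\in\mathrm{RN}$ for all $1\le p<\infty$, and $V_p\in\mathcal G$ if and only if $p=1$.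
\end{theorem}

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(i)] Every zero-dimensional $L\in\mathrm{RN}$ embeds in a countable product of scattered compacta; hence $L\in\mathcal G$.
\item[(ii)] Every $L_N$ is a continuous image of a zero-dimensional Radon--Nikod\'ym compactum which is a closed subspace of a countable product of scattered compacta. Hence $\mathcal G$ is not closed under continuous images, even when the image belongs to $\mathrm{RN}$.
\item[(iii)] There is an Asplund space that is not generated by any $C(K)$ with $K$ scattered compact.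
\end{enumerate}
\end{theorem}

The heart of the paper is the proof that $L_N\notin\mathcal G$ when $N(m)/m$ is unbounded. Its mechanism is shown on a single bump in Section~\ref{sec:model}, and the proof itself occupies Section~\ref{sec:proof}.

\section{Background}\label{sec:background}

\subsection*{Ordinals}
An ordinal is the set of smaller ordinals. The interval $[0,\kappa]$ carries the order topology, in which it is compact and the sets $[0,\beta]$ and $(\alpha,\beta]$ form a base of clopen sets. It is scattered: the least element $\beta$ of a nonempty set $A$ is isolated in $A$ by $[0,\beta]$.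

\subsection*{Scattered compacta}
We use the following standard facts (Rudin; Pe\l czy\'nski--Semadeni). Let $K$ be a scattered compact space.
\begin{enumerate}
\item[(S1)] $K$ is zero-dimensional, that is, it has a base of clopen sets.
\item[(S2)] Continuous images of $K$ are scattered; finite products of scattered compacta are scattered.
\item[(S3)] If $K$ is metrizable, then $K$ is countable.
\item[(S4)] Every $\mu\in M(K)$ has the form $\mu=\sum_na_n\delta_{k_n}$ with $k_n\in K$ and $\sum_n|a_n|<\infty$.
\end{enumerate}
We add three observations. First, if $K_1,K_2,\dots$ are scattered compacta, then so is the one-point compactification $\{\infty\}\cup\bigsqcup_iK_i$: a nonempty subset is either $\{\infty\}$ or meets one of the clopen sets $K_i$ and has an isolated point there. Second, on a zero-dimensional compact space the continuous functions with finitely many values, all in $\mathbb Q$ (or $\mathbb Q+i\mathbb Q$), are dense in $C(K)$: partition $K$ into finitely many clopen sets on which a given function has small oscillation. Third, $C(K)$ is Asplund when $K$ is scattered. Indeed, let $(g_i)$ be a dense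 sequence in a separable subspace $Y\subset C(K)$, let $q=(g_i)_i$ map $K$ to the countable power of the scalars, and let $K'=q(K)$. By (S2) and (S3), $K'$ is countable, so $C(K')^*=\ell_1(K')$ is separable; and $Y$ lies in the isometric copy $\{g\circ q:g\in C(K')\}$ of $C(K')$, so $Y^*$ is a quotient of a separable space.

\subsection*{Fragmentation}
A metric $d$ on a compact space $L$ \emph{fragments} $L$ if for every nonempty $A\subset L$ and every $\varepsilon>0$ there is an open $U\subset L$ with $U\cap A\ne\emptyset$ and $d\text{-diam}(U\cap A)\le\varepsilon$. The metric is \emph{lower semicontinuous} if it is so as a function on $L\times L$.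

\begin{theorem}[Namioka \cite{namioka}]\label{thm:namioka}
A compact space $L$ belongs to $\mathrm{RN}$ if and only if some lower semicontinuous metric fragments $L$.
\end{theorem}

\subsection*{Infinite combinatorics}
The cardinal $\kappa$ is a successor, hence regular: a union of fewer than $\kappa$ sets of size less than $\kappa$ has size less than $\kappa$. Thus every countable subset of $\kappa$ is bounded, and a function from a set of size $\kappa$ into a set of size at most $\mathfrak c$ is constant on a subset of size $\kappa$. If $\lambda<\kappa$, then $\lambda^\omega\le\exp_4(\mathfrak c)^\omega=\exp_4(\mathfrak c)<\kappa$. For a regular cardinal with this property the $\Delta$-system lemma reads as follows.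
\begin{enumerate}
\item[(C1)] If $(S_\alpha)_{\alpha\in A}$ are countable sets and $|A|=\kappa$, there are $A'\subset A$ with $|A'|=\kappa$ and a set $R$ such that $S_\alpha\cap S_{\alpha'}=R$ for all distinct $\alpha,\alpha'\in A'$.
\end{enumerate}
The value of $\kappa$ is dictated by the Erd\H os--Rado theorem $\exp_4(\mathfrak c)^+\to(\mathfrak c^+)^5_{\mathfrak c}$:
\begin{enumerate}
\item[(C2)] If the $5$-element subsets of a set of size $\kappa$ are colored with at most $\mathfrak c$ colors, there is a subset of size $\mathfrak c^+$ all of whose $5$-element subsets have the same color.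
\end{enumerate}

\section{The class $\mathcal G$ and atomic measures}\label{sec:G}

By a \emph{representation} of a compact space $L$ over a compact space $K$ we mean an injective weak$^*$ continuous map $L\to M(K)$; it is a homeomorphism onto a weak$^*$ compact set. An operator with dense range gives a representation at once. In the converse direction a representation only gives functions on $L$ that separate points, and one has to enlarge $K$ so that products of these functions also come from the operator.

\begin{proposition}\label{prop:dual}
A compact space $L$ belongs to $\mathcal G$ if and only if it is homeomorphic to a weak$^*$ compact subset of $M(K)$ for some scattered compact $K$. Consequently $\mathcal G$ is closed under closed subspaces and contains all countable products of scattered compacta and their closed subspaces.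
\end{proposition}

\begin{proof}
If $T\colon C(K)\to C(L)$ has dense range, then $T^*$ is injective and weak$^*$ continuous, so $x\mapsto T^*\delta_x$ is a representation.

Conversely, let $L\subset M(K)$ be weak$^*$ compact. It is norm bounded by the uniform boundedness principle, and after rescaling it lies in the unit ball. Call the functions $x\mapsto x(g)$ on $L$, for $g\in C(K)$, \emph{evaluations}; they separate the points of $L$. For complex scalars we first arrange that conjugates of evaluations are evaluations. Put $\bar x(g)=\overline{x(\bar g)}$ and replace $K$ by $K\sqcup K$ and $L$ by its image under the injective weak$^*$ continuous map $x\mapsto\frac12(x,\bar x)$. The evaluation at $(g_1,g_2)$ is $\frac12\bigl(x(g_1)+\overline{x(\bar g_2)}\bigr)$, and its conjugate is the evaluation at $(\bar g_2,\bar g_1)$.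

For $g\in C(K^n)$ and $x\in L$ let $(T_ng)(x)=\int g\,d(x\otimes\dots\otimes x)$. Then $|(T_ng)(x)|\le\|g\|$, and $T_n(g_1\otimes\dots\otimes g_n)(x)=\prod_ix(g_i)$ is continuous in $x$. The span of the functions $g_1\otimes\dots\otimes g_n$ is dense in $C(K^n)$ by the Stone--Weierstrass theorem, so $T_ng$ is always a uniform limit of continuous functions, and $T_n\colon C(K^n)\to C(L)$ has norm at most $1$. The space $K_\infty=\{\infty\}\cup\bigsqcup_nK^n$ is a scattered compactum. Define $T\colon C(K_\infty)\to C(L)$ by
\[
Tg=g(\infty)1+\sum_{n\ge1}2^{-n}\,T_n\bigl((g-g(\infty))|_{K^n}\bigr),\qquad\|T\|\le3 .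
\]
The range of $T$ contains $T1=1$, and it contains the range of each $T_n$ (take $g$ supported on $K^n$). So it contains the linear span of $1$ and of all finite products of evaluations. This span is an algebra that separates points and is closed under conjugation, hence dense in $C(L)$.

A closed subset of a weak$^*$ compact set is weak$^*$ compact, which gives the statement on subspaces. Finally, for scattered compacta $K_i$ the map $(x_i)\mapsto\sum_i2^{-i}\delta_{x_i}$ from $\prod_iK_i$ to $M(\{\infty\}\cup\bigsqcup_iK_i)$ is injective, and it is weak$^*$ continuous because $\sum_i2^{-i}g(x_i)$ converges uniformly.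
\end{proof}

\begin{example}\label{ex:easy}
(a) The map $t\mapsto\sum_i2^{-i}t_i\delta_i$ represents $[0,1]^{\mathbb N}$ over $\mathbb N\cup\{\infty\}$. Every metrizable compact space embeds in $[0,1]^{\mathbb N}$, so it belongs to $\mathcal G$.

(b) Let $B_p$ be the unit ball of $\ell_p(\Gamma)$, $1\le p<\infty$, with the topology of pointwise convergence. Applying $t\mapsto t|t|^{p-1}$ in each coordinate maps $B_p$ homeomorphically onto $B_1$. Let $\Gamma\cup\{\infty\}$ be the one-point compactification of the discrete set $\Gamma$; it is scattered. The map $x\mapsto\sum_\gamma x_\gamma(\delta_\gamma-\delta_\infty)$ represents $B_1$ over it, since $x\mapsto\sum_\gamma x_\gamma(g(\gamma)-g(\infty))$ is continuous on $B_1$ when $g-g(\infty)\in c_0(\Gamma)$. So all $B_p$ are in $\mathcal G$. Theorem~\ref{thm:pvar} shows that when the $p$-th powers of coordinates are replaced by $p$-th powers of increments along $\kappa$, the exponent begins to matter.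
\end{example}

In the zero-dimensional case each clopen set is at positive distance from its complement in the fragmenting metric. Sorting the clopen sets by this distance produces the scattered factors.

\begin{proof}[Proof of Theorem~\ref{thm:compl}(i)]
Let $d$ be a lower semicontinuous metric fragmenting $L$ (Theorem~\ref{thm:namioka}). Let $\mathcal C_n$ be the family of clopen sets $C\subset L$ with $d\ge\frac1n$ on $C\times(L\setminus C)$. A positive lower semicontinuous function on a compact set is bounded away from $0$, so every clopen set belongs to some $\mathcal C_n$. Let $\varphi_n(x)=(1_C(x))_{C\in\mathcal C_n}\in\{0,1\}^{\mathcal C_n}$ and $K_n=\varphi_n(L)$. Distinct points of $L$ are separated by a clopen set, hence by some $\varphi_n$, so $L$ embeds in $\prod_nK_n$. By Proposition~\ref{prop:dual} it remains to show that $K_n$ is scattered.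

It suffices to find an isolated point in each nonempty closed $Q\subset K_n$, because an isolated point of the closure of a set belongs to the set. Among the closed sets $S\subset L$ with $\varphi_n(S)=Q$ there is a minimal one by Zorn's lemma: along a chain, each fiber $\varphi_n^{-1}(q)$ meets the intersection by compactness. For a minimal $S$ take $U$ open with $U\cap S\neq\emptyset$ and $d\text{-diam}(U\cap S)<\frac1n$. No $C\in\mathcal C_n$ separates two points at distance less than $\frac1n$, so $\varphi_n(U\cap S)$ is a singleton. By minimality $Q\setminus\varphi_n(S\setminus U)$ is nonempty. It is open in $Q$ and contained in $\varphi_n(U\cap S)$, so it consists of one isolated point of $Q$.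
\end{proof}

\section{Step functions on $\kappa$ and two ways of representing them}\label{sec:spaces}

\subsection*{Compactness and the Radon--Nikod\'ym property}

\begin{lemma}\label{lem:compact}
Each $L_N^m$ is compact, and $L_N$ is compact.
\end{lemma}

\begin{proof}
For $\alpha<\kappa$ the set $\{\rho\in[0,\kappa]:\rho\le\alpha\}$ is clopen. Hence $1_{[\rho,\kappa)}(\alpha)$ is continuous in $\rho$, and $1_E(\alpha)$ is continuous in the endpoints $(a_i,b_i)_i$, as $\alpha\in[a_i,b_i)$ means $a_i\le\alpha$ and not $b_i\le\alpha$. So $L_N^m$ is a continuous image of the compact space of parameters $(\rho,\eta,c,(a_i,b_i)_i)$, and likewise $D=\{c1_{[\rho,\kappa)}:c\in[0,1],\ \rho\le\kappa\}\subset L_N^1$ is compact.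

Let $U\supset D$ be open in $[0,1]^\kappa$. For $d\in D$ choose a finite $W_d\subset\kappa$ and $\varepsilon_d>0$ with $\{f:|f-d|<2\varepsilon_d\text{ on }W_d\}\subset U$. Finitely many of the sets $\{f:|f-d|<\varepsilon_d\text{ on }W_d\}$ cover $D$. If $\varepsilon$ is the least of the corresponding $\varepsilon_d$, then $U$ contains every function within uniform distance less than $\varepsilon$ of a member of $D$, hence $U\supset L_N^m$ for $m>1/\varepsilon$. Given an open cover of $L_N$, finitely many members cover $D$, hence all but finitely many $L_N^m$, and the remaining $L_N^m$ are compact.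
\end{proof}

On a subset of $[0,1]^\kappa$ the natural candidate for a fragmenting metric is the uniform one, and fragmentation can be tested on countable sets of coordinates.

\begin{lemma}\label{lem:RN}
Let $L\subset[0,1]^\kappa$ be compact, and suppose that $\{f|_D:f\in L\}$ is separable in $\ell_\infty(D)$ for every countable $D\subset\kappa$. Then $L\in\mathrm{RN}$.
\end{lemma}

\begin{proof}
The metric $d(f,g)=\sup_\alpha|f(\alpha)-g(\alpha)|$ is a supremum of continuous functions, hence lower semicontinuous. Suppose that it does not fragment $L$: there are $\varepsilon>0$ and a nonempty $A\subset L$ all of whose nonempty relatively open subsets have diameter greater than $\varepsilon$. We choose open sets $U_s\subset L$ meeting $A$ and ordinals $\beta_s<\kappa$, for finite binary sequences $s$, starting from $U_\emptyset=L$. Given $U_s$, pick $f,g\in U_s\cap A$ and $\beta_s$ with $|f(\beta_s)-g(\beta_s)|>\varepsilon$, and then open neighborhoods $U_{s0}\ni f$ and $U_{s1}\ni g$ with closures in $U_s$, so small that $|f'(\beta_s)-g'(\beta_s)|>\varepsilon$ for $f'\in\overline{U_{s0}}$, $g'\in\overline{U_{s1}}$.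 For $z\in2^\omega$ pick $f_z\in\bigcap_n\overline{U_{z|n}}$, and let $D$ be the countable set of all $\beta_s$. If $z\ne z'$ and $s$ is their longest common initial segment, then $|f_z(\beta_s)-f_{z'}(\beta_s)|>\varepsilon$. So $\{f_z|_D\}$ is an uncountable $\varepsilon$-separated set, contrary to the hypothesis. Theorem~\ref{thm:namioka} completes the proof.
\end{proof}

\begin{proposition}\label{prop:RN}
$L_N\in\mathrm{RN}$ for every $N$, and $V_p\in\mathrm{RN}$ for every $1\le p<\infty$.
\end{proposition}

\begin{proof}
Let $D\subset\kappa$ be countable and nonempty, and let $Y_D$ be the closed linear span in $\ell_\infty(D)$ of the countably many functions $1_{D\cap[b,\kappa)}$, $b\in D$. It is separable, so by Lemma~\ref{lem:RN} it suffices to show that $f|_D\in Y_D$ for the functions $f$ in question.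

A function $f\in L_N$ is constant on the intervals into which $\rho$, $a_i$, $b_i$ cut $\kappa$, so it is a linear combination of finitely many functions $1_{[\gamma,\kappa)}$. Because $\kappa$ is well ordered, $D\cap[\gamma,\kappa)$ is either empty or equal to $D\cap[b,\kappa)$ with $b=\min(D\cap[\gamma,\kappa))$. Hence $f|_D\in Y_D$.

Let $f\in V_p$ and $\varepsilon>0$. Put $b_0=\min D$ and, as long as the set is nonempty, $b_{j+1}=\min\{b\in D:b>b_j,\ |f(b)-f(b_j)|>\varepsilon\}$. If $b_j$ is defined, then $j\varepsilon^p\le1$, so the recursion stops at some $b_r$. The function equal to $f(b_j)$ on $D\cap[b_j,b_{j+1})$ for $j<r$ and to $f(b_r)$ on $D\cap[b_r,\kappa)$ lies in $Y_D$ and is within $\varepsilon$ of $f|_D$.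
\end{proof}

\subsection*{The derivative}
The first representation codes a function by its jumps; its cost is the variation.

\begin{lemma}\label{lem:var}
If $f\in L_N^m$, $p\ge1$ and $\alpha_0<\dots<\alpha_r<\kappa$, then $\sum_{i<r}|f(\alpha_{i+1})-f(\alpha_i)|^p\le1+2N(m)m^{-p}$.
\end{lemma}

\begin{proof}
Write $f=1_{[\rho,\kappa)}(c+\eta1_E)$. Terms with $\alpha_{i+1}<\rho$ vanish. At most one term has $\alpha_i<\rho\le\alpha_{i+1}$, and it is at most $1$. A nonzero term with $\rho\le\alpha_i$ equals $\eta^p\le m^{-p}$ and has exactly one of $\alpha_i,\alpha_{i+1}$ in $E$, which forces one of the $2N(m)$ endpoints $a_j,b_j$ into $(\alpha_i,\alpha_{i+1}]$. These intervals are disjoint, so there are at most $2N(m)$ such terms.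
\end{proof}

For $C\ge0$ let $BV_C$ be the compact set of $f\in[0,1]^\kappa$ with $\sum_{i<r}|f(\alpha_{i+1})-f(\alpha_i)|\le C$ for all $\alpha_0<\dots<\alpha_r<\kappa$. Thus $V_1=BV_1$.

\begin{proposition}\label{prop:BV}
$BV_C\in\mathcal G$. In particular $V_1\in\mathcal G$, and $L_N\in\mathcal G$ if $\sup_mN(m)/m<\infty$.
\end{proposition}

\begin{proof}
Let $f\in BV_C$ and put $f(\kappa)=0$. Let $g$ be a continuous function on $[0,\kappa]$ with finite range. Cover $[0,\kappa]$ by finitely many basic intervals $[0,\beta]$, $(\alpha,\beta]$ on which $g$ is constant, and let $\beta_0<\dots<\beta_r=\kappa$ list all the ordinals $\alpha,\beta$ that occur. Then $g$ is constant on $[0,\beta_0]$ and on each $(\beta_{i-1},\beta_i]$. Put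
\[
\phi_f(g)=g(\beta_0)f(\beta_0)+\sum_{i=1}^rg(\beta_i)\bigl(f(\beta_i)-f(\beta_{i-1})\bigr).
\]
Inserting a further point $\gamma$ does not change this number, because $g(\gamma)$ equals the value of $g$ at the next $\beta_i$ and the two new terms add up to the old one. Any two partitions have a common refinement, so $\phi_f$ is well defined and linear, and $|\phi_f(g)|\le(1+C+1)\|g\|$. By density $\phi_f$ extends to a measure $\mu_f\in M([0,\kappa])$ with $\|\mu_f\|\le C+2$. The map $f\mapsto\mu_f$ is injective since $\mu_f([0,\beta])=f(\beta)$. For $g$ with finite range, $\phi_f(g)$ depends continuously on finitely many coordinates of $f$; since the norms are bounded, $f\mapsto\mu_f$ is weak$^*$ continuous. Proposition~\ref{prop:dual} gives $BV_C\in\mathcal G$. If $N(m)\le Cm$ for all $m$, then $L_N$ is a closed subspace of $BV_{1+2C}$ by Lemmas~\ref{lem:compact} and~\ref{lem:var}.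
\end{proof}

\subsection*{Level sets}
The second representation has norm $1$ regardless of the number of bumps; it pays with the complexity of $K$.

\begin{example}\label{ex:layer}
Identify subsets of $\kappa$ with points of $\{0,1\}^\kappa$. For $f=1_{[\rho,\kappa)}(c+\eta1_E)\in L_N$ and $t\in[0,1)$ the level set $\{f>t\}$ is $[\rho,\kappa)$ for $t<c$, $E\cap[\rho,\kappa)$ for $c\le t<c+\eta$, and $\emptyset$ for $t\ge c+\eta$. So the probability measure
\[
\lambda_f=c\,\delta_{[\rho,\kappa)}+\eta\,\delta_{E\cap[\rho,\kappa)}+(1-c-\eta)\,\delta_\emptyset
\]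
satisfies $\int g\,d\lambda_f=\int_0^1g(\{f>t\})\,dt$ and depends only on $f$. Taking $g(E')=1_{E'}(\alpha)$ gives $f(\alpha)$, so $f\mapsto\lambda_f$ is injective. If $g$ depends on a finite set $W$ of coordinates and $|f-f'|<\delta$ on $W$, then $\{f>t\}$ and $\{f'>t\}$ have the same trace on $W$ except for $t$ in a set of measure at most $|W|\delta$. Such $g$ are dense, so $f\mapsto\lambda_f$ is weak$^*$ continuous.

For $f\in L_N^m$ the measure $\lambda_f$ lives on $\mathcal I_{N(m)}$, which is a continuous image of a closed subset of $[0,\kappa]^{2N(m)}$, hence compact and scattered by (S2). So each single $L_N^m$ is in $\mathcal G$. But if $N$ is unbounded, then every finite $E\subset\kappa$ is an atom of $\lambda_f$ for $f=\frac1m1_E$ with $N(m)\ge|E|$, so the only closed set carrying all $\lambda_f$ is $\{0,1\}^\kappa$, which has no isolated points.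
\end{example}

When $N(m)/m$ is unbounded, both constructions break down: the derivative lives on a scattered space but has unbounded norm, and the level sets give bounded norm on a space that is not scattered. Theorem~\ref{thm:main} says that no third construction succeeds.

\section{One bump: pay in norm or create a pattern}\label{sec:model}

The analytic tool of the proof is that mass on a clopen set cannot be lost under small perturbations.

\begin{lemma}\label{lem:lsc}
Let $L\subset[0,1]^\kappa$, let $f\mapsto\mu_f$ be a weak$^*$ continuous map from $L$ to $M(K)$, and let $U\subset K$ be clopen. For $f_0\in L$ and $\varepsilon>0$ there is a finite set $W\subset\kappa$ such that $|\mu_f|(U)>|\mu_{f_0}|(U)-\varepsilon$ whenever $f\in L$ and $f=f_0$ on $W$.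
\end{lemma}

\begin{proof}
The function $f\mapsto|\mu_f|(U)=\sup\{|\int g\,d\mu_f|:g\in C(K),\ |g|\le1_U\}$ is a supremum of continuous functions, hence lower semicontinuous. So the inequality holds on a basic neighborhood $\{f\in L:|f-f_0|<\delta\text{ on }W\}$ of $f_0$.
\end{proof}

Consider an idealized situation: a weak$^*$ continuous map $f\mapsto\mu_f$ from $L_N$ to $M(K)$ and continuous functions $H_\theta\colon K\to\{0,1\}$, $\theta<\kappa$, which read off the coordinates exactly, $\int H_\theta\,d\mu_f=f(\theta)$. Both representations of Section~\ref{sec:spaces} are of this kind, with $H_\theta=1_{[0,\theta]}$ for the derivative and $H_\theta(E')=1_{E'}(\theta)$ for the level sets. Take ordinals $\theta_1<l\le\theta_2<u\le\theta_3$, a height $\eta=1/m$, a level $c\le1-\eta$, and the functions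
\[
f_0\equiv c,\qquad f=c+\eta1_{[l,u)} .
\]
Let $O_{ij}=\{k\in K:H_{\theta_i}(k)\ne H_{\theta_j}(k)\}$, a clopen set. Fix $0<\varepsilon<\eta$ and let $W$ be given by Lemma~\ref{lem:lsc} for $f_0$ and $U=K\setminus O_{13}$. Assume two things: $|\mu_{f_0}|(O_{13})=0$, and $[l,u)\cap W=\emptyset$. The bump must be seen, so
\[
\eta=f(\theta_2)-f(\theta_1)=\int(H_{\theta_2}-H_{\theta_1})\,d\mu_f\le|\mu_f|(O_{12}).
\]
On the other hand $f=f_0$ on $W$, so $|\mu_f|(K\setminus O_{13})>\|\mu_{f_0}\|-\varepsilon$, that is,
\[
|\mu_f|(O_{13})<\|\mu_f\|-\|\mu_{f_0}\|+\varepsilon .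
\]
Hence one of two things happens. Either $\|\mu_f\|>\|\mu_{f_0}\|+\eta-\varepsilon$, or $|\mu_f|(O_{13})<\eta\le|\mu_f|(O_{12})$, in which case there is a point $k\in O_{12}\setminus O_{13}$, and $(H_{\theta_1}(k),H_{\theta_2}(k),H_{\theta_3}(k))$ is of the form $(a,b,a)$ with $a\ne b$: a point of $K$ copies the shape of the bump.

The two representations realize the two alternatives. For the derivative,
\[
\mu_{f_0}=c\delta_0-c\delta_\kappa,\qquad\mu_f=c\delta_0+\eta\delta_l-\eta\delta_u-c\delta_\kappa ,
\]
the norm rises by $2\eta$; no point $k$ has the pattern $(a,b,a)$, because $\theta\mapsto1_{[0,\theta]}(k)$ is nondecreasing. For the level sets, mass $\eta$ moves from the point $\emptyset$ to the point $k=[l,u)$, the norm stays $1$, and $k$ has the pattern $(0,1,0)$.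

Now let all norms be at most $\tau$ and add bumps one after another. A rise of about $1/m$ can occur only about $\tau m$ times, while $N(m)$ bumps are available. If $N(m)/m$ is large compared with $n^2$, there is a stage at which $n$ further bumps cost almost nothing. At that stage the second alternative is forced for all configurations of $n$ bumps, and every two-valued pattern of length $n$ appears in $K$. Letting $n\to\infty$, compactness produces uncountably many infinite patterns, which (S2) and (S3) forbid. The next section replaces the exact read-off by a weaker property that a dense range does provide, and obtains the two assumptions above from (S4) and the Erd\H os--Rado theorem.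

\section{The space $L_N$ is not in $\mathcal G$ when $N(m)/m$ is unbounded}\label{sec:proof}

Let $\sup_mN(m)/m=\infty$ and $L=L_N$. Suppose that $K$ is a scattered compact space and $T\colon C(K)\to C(L)$ is bounded with dense range. Put $\tau=\|T\|>0$ and $\mu_f=T^*\delta_f$ for $f\in L$. Then $\|\mu_f\|\le\tau$, $(Tg)(f)=\int g\,d\mu_f$, and $f\mapsto\mu_f$ is weak$^*$ continuous. We derive a contradiction.

\subsection{Blocks and an exact read-off}\label{sub:blocks}
Density of the range gives functions $h_\alpha$ such that $Th_\alpha$ approximates the coordinate $f\mapsto f(\alpha)$. To see a bump of height $1/m$ directly we would need accuracy below $1/m$, and then $\|h_\alpha\|$ would depend on $m$ in an uncontrolled way, while the argument has to compare $N(m)/m$ with a fixed constant. So we fix the accuracy $\frac14$ and gain exactness differently: we arrange that $Th_\alpha$ depends only on a private block of coordinates and on a fixed initial segment, and that it is the same function $p(c)$ of the value $c$ for all blocks. The factor $1_{[\rho,\kappa)}$ in the definition of $L_N$ lets us switch off the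 initial segment.

\begin{lemma}\label{lem:blocks}
There are a finite set $F$ of scalars, continuous functions $H_\theta\colon K\to F$ $(\theta<\kappa)$, a strictly increasing sequence $(\sigma_\theta)_{\theta<\kappa}$ in $\kappa$ with $\sigma_\theta=\sup_{\xi<\theta}\sigma_\xi$ at limit $\theta$, and a scalar function $p$ on $\mathbb Q\cap[0,1]$ with $|p(c)-c|<\frac14$, such that for all $\theta<\kappa$ and $c\in\mathbb Q\cap[0,1]$
\begin{equation}\label{eq:readoff}
f\in L,\quad f=0\text{ on }[0,\sigma_0),\quad f=c\text{ on }[\sigma_\theta,\sigma_{\theta+1})\quad\Longrightarrow\quad\int H_\theta\,d\mu_f=p(c).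
\end{equation}
\end{lemma}

\begin{proof}
Let $\pi_\alpha(f)=f(\alpha)$. For each $\alpha<\kappa$ choose $g\in C(K)$ with $\|Tg-\pi_\alpha\|<\frac18$ and then, using (S1), a continuous $h_\alpha$ with finite range in $\mathbb Q$ (or $\mathbb Q+i\mathbb Q$) and $\|h_\alpha-g\|<\frac1{8\tau}$. Thus $\|Th_\alpha-\pi_\alpha\|<\frac14$. There are countably many possible ranges, so there are a finite $F$ and a set $A\subset\kappa$ of size $\kappa$ with $h_\alpha(K)\subset F$ for $\alpha\in A$.

By the Stone--Weierstrass theorem every element of $C(L)$ is a uniform limit of a sequence of polynomials in the $\pi_\beta$, so it depends on countably many coordinates. Let $S_\alpha\subset\kappa$ be countable such that $(Th_\alpha)(f)$ depends only on $f|_{S_\alpha}$. By (C1) we may shrink $A$, keeping $|A|=\kappa$, so that $S_\alpha\cap S_{\alpha'}=R$ for distinct $\alpha,\alpha'\in A$. The sets $S_\alpha\setminus R$ are pairwise disjoint, so for each $\delta<\kappa$ at most $|\delta|<\kappa$ of them meet $[0,\delta)$.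

Fix $\sigma_0<\kappa$ with $R\subset[0,\sigma_0)$ and remove from $A$ the ordinals below $\sigma_0$. For $\alpha\in A$ and $c\in\mathbb Q\cap[0,1]$ put $p_\alpha(c)=(Th_\alpha)(c1_{[\sigma_0,\kappa)})$. Since $\alpha\ge\sigma_0$, we have $|p_\alpha(c)-c|<\frac14$. There are only $\mathfrak c$ scalar functions on $\mathbb Q\cap[0,1]$, so after shrinking $A$ once more, $p_\alpha=p$ for all $\alpha\in A$ and $|A|=\kappa$.

Define $\sigma_\theta$ and $\alpha_\theta\in A$ recursively. Given $\sigma_\theta$, choose $\alpha_\theta\in A$ with $(S_{\alpha_\theta}\setminus R)\cap[0,\sigma_\theta)=\emptyset$ and then $\sigma_{\theta+1}>\sigma_\theta$ above the countable set $S_{\alpha_\theta}$. At limits take suprema, which stay below $\kappa$ by regularity. Then $S_{\alpha_\theta}\subset R\cup[\sigma_\theta,\sigma_{\theta+1})$. Put $H_\theta=h_{\alpha_\theta}$. If $f$ is as in \eqref{eq:readoff}, then $f$ and $c1_{[\sigma_0,\kappa)}$ both vanish on $R$ and both equal $c$ on $[\sigma_\theta,\sigma_{\theta+1})$. They agree on $S_{\alpha_\theta}$, so $(TH_\theta)(f)=p(c)$.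
\end{proof}

Let $B=\max(1,\max_{z\in F}|z|)$. We call $[\sigma_\theta,\sigma_{\theta+1})$ the \emph{block} with index $\theta$, and from now on bumps are unions of blocks. For $X\subset\kappa$ let $E(X)$ be the union of the blocks with index in $X$. Blocks are pairwise disjoint, so $E$ commutes with unions and differences. An \emph{index interval} is a set $[a,b)$ with $a\le b<\kappa$, and
\[
E([a,b))=[\sigma_a,\sigma_b),
\]
because for $\gamma\in[\sigma_a,\sigma_b)$ continuity of $\sigma$ gives a largest $\theta$ with $\sigma_\theta\le\gamma$, and $a\le\theta<b$.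

\subsection{Heights, levels and saturated backgrounds}\label{sub:background}
For each $n\ge1$ choose $m_n$ with
\begin{equation}\label{eq:choice}
\frac{N(m_n)}{m_n}\ge\max(n,\,32B\tau n^2),\qquad\text{and put}\qquad N_n=N(m_n),\qquad\varepsilon_n=\frac1{16Bn\,m_n}.
\end{equation}
This is the only place where the growth of $N$ is used. Note that $N_n\ge n$ and $2\tau n/N_n\le\varepsilon_n$.

The function $p$ is only within $\frac14$ of the identity, so a bump of height $1/m_n$ over a given level $c$ may leave $p$ unchanged. This is why $L_N$ contains all levels. Since $|p(1)-p(0)|>\frac12$ and $p(1)-p(0)$ is the sum of the $m_n$ increments of $p$ along $0,\frac1{m_n},\dots,1$, there is $c_n\in\{0,\frac1{m_n},\dots,\frac{m_n-1}{m_n}\}$ with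
\begin{equation}\label{eq:level}
\bigl|p(c_n+\tfrac1{m_n})-p(c_n)\bigr|>\tfrac1{2m_n}.
\end{equation}
If $X$ is a union of at most $N_n$ index intervals, let
\[
\psi_n(X)=1_{[\sigma_0,\kappa)}\bigl(c_n+\tfrac1{m_n}1_{E(X)}\bigr)\in L_N^{m_n}.
\]
It vanishes on $[0,\sigma_0)$ and is constant on each block, so \eqref{eq:readoff} gives
\begin{equation}\label{eq:values}
\int H_\theta\,d\mu_{\psi_n(X)}=\begin{cases}p(c_n+\frac1{m_n}),&\theta\in X,\\ p(c_n),&\theta\notin X.\end{cases}
\end{equation}

Next we exclude the first alternative of Section~\ref{sec:model} by finding a background $X_n$ over which $n$ further intervals change the norm very little. For $0\le j\le N_n$ let $\nu_n(j)$ be the supremum of $\|\mu_{\psi_n(X)}\|$ over unions $X$ of at most $j$ index intervals. The function $\nu_n$ is nondecreasing with values in $[0,\tau]$. With $r=\lfloor N_n/n\rfloor\ge N_n/(2n)$ we have $\sum_{i<r}\bigl(\nu_n((i+1)n)-\nu_n(in)\bigr)\le\tau$, so there is $j_n$ with $j_n+n\le N_n$ and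
\[
\nu_n(j_n+n)-\nu_n(j_n)\le\tau/r\le2\tau n/N_n\le\varepsilon_n .
\]
Choose a union $X_n$ of at most $j_n$ index intervals such that $s_n:=\|\mu_{\psi_n(X_n)}\|\ge\nu_n(j_n)-\varepsilon_n$. Lemma~\ref{lem:lsc} with $U=K$ gives a finite $V_n\subset\kappa$ such that $\|\mu_f\|>s_n-\varepsilon_n$ whenever $f\in L$ and $f=\psi_n(X_n)$ on $V_n$. Countable subsets of $\kappa$ are bounded and $\sigma$ is unbounded, so there is $\zeta<\kappa$ with $X_n\subset[0,\zeta)$ and $V_n\subset[0,\sigma_\zeta)$ for all $n$. All further work takes place above $\zeta$. For a union $Y\subset[\zeta,\kappa)$ of at most $n$ index intervals put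
\[
f_{n,Y}=\psi_n(X_n\cup Y)\in L,\qquad\mu_{n,Y}=\mu_{f_{n,Y}} .
\]
Then
\begin{equation}\label{eq:saturated}
s_n-\varepsilon_n<\|\mu_{n,Y}\|\le s_n+2\varepsilon_n .
\end{equation}
The lower bound holds because $E(Y)\subset[\sigma_\zeta,\kappa)$, so $f_{n,Y}=\psi_n(X_n)$ on $V_n$. The upper bound holds because $\|\mu_{n,Y}\|\le\nu_n(j_n+n)\le\nu_n(j_n)+\varepsilon_n\le s_n+2\varepsilon_n$.

\subsection{A homogeneous set of indices}\label{sub:homog}
For $x,y<\kappa$ let $O_{xy}=\{k\in K:H_x(k)\ne H_y(k)\}$, a clopen set. To copy the shape of $Y$ we must show that $|\mu_{n,Y}|(O_{xy})$ is small both when $x,y\notin Y$ and when $x,y\in Y$. In the first case we compare $f_{n,Y}$ with $f_{n,\emptyset}$, as in the model. In the second case $f_{n,Y}$ differs from $f_{n,\emptyset}$ on the very blocks that $H_x$ and $H_y$ read, and the right reference function has one long bump covering $x$ and $y$. The endpoints of that bump are two more parameters. So we attach data to quadruples.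

For $n\ge1$ and a quadruple $\bar x=(x_1<x_2<x_3<x_4)$ in $[\zeta,\kappa)$, apply Lemma~\ref{lem:lsc} to $U=K\setminus O_{x_2x_3}$ and to the two functions $f_{n,\emptyset}$ and $f_{n,[x_1,x_4)}$, and let $W^n_{\bar x}$ be the union of the two finite sets obtained. Thus, for $Y_0\in\{\emptyset,[x_1,x_4)\}$,
\begin{equation}\label{eq:W}
f\in L,\ f=f_{n,Y_0}\text{ on }W^n_{\bar x}\quad\Longrightarrow\quad|\mu_f|(K\setminus O_{x_2x_3})>|\mu_{n,Y_0}|(K\setminus O_{x_2x_3})-\varepsilon_n .
\end{equation}
The sets $W^n_{\bar x}$ depend on $\bar x$ in an unknown way, and we need room to modify $f_{n,Y_0}$ off them. Say that $u<v$ \emph{lie in the same gap of} $\bar x$ if $u,v\notin\{x_1,\dots,x_4\}$ and no $x_i$ satisfies $u<x_i<v$. To control the position of $W^n_{\bar x}$ relative to a test index one colors quadruples together with a fifth point.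

\begin{lemma}\label{lem:homog}
For each quadruple $\bar x$ in $[\zeta,\kappa)$ let $W_{\bar x}\subset\kappa$ be countable and $\chi(\bar x)\in\mathbb R^{\mathbb N}$. There is $G\subset[\zeta,\kappa)$ of order type $\mathfrak c^+$ such that $\chi$ is constant on quadruples from $G$, and $[\sigma_u,\sigma_v)\cap W_{\bar x}=\emptyset$ whenever $\bar x$ is a quadruple from $G$ and $u<v$ in $G$ lie in the same gap of $\bar x$.
\end{lemma}

\begin{proof}
Let $(w^k_{\bar x})_{k<\omega}$ enumerate $\{0\}\cup W_{\bar x}$, with repetitions. Color $y_1<\dots<y_5$ in $[\zeta,\kappa)$ by $\chi(y_1,\dots,y_4)$ together with the truth values, for $t\le5$ and $k<\omega$, of the statement $w^k_{\bar y(t)}<\sigma_{y_t}$, where $\bar y(t)$ is the quadruple obtained by deleting $y_t$. There are at most $\mathfrak c$ colors and $|[\zeta,\kappa)|=\kappa$. By (C2) there is a homogeneous set of size $\mathfrak c^+$; let $G$ consist of its first $\mathfrak c^+$ elements. As $G$ has no largest element, each quadruple from $G$ is the initial part of a $5$-tuple from $G$, so $\chi$ is constant. If $u<v$ lie in the same gap of $\bar x$, then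 exactly the same number $t-1$ of the $x_i$ lie below $u$ and below $v$, and the truth values of $w^k_{\bar x}<\sigma_u$ and of $w^k_{\bar x}<\sigma_v$ both equal the $(t,k)$ entry of the common color. This excludes $\sigma_u\le w^k_{\bar x}<\sigma_v$.
\end{proof}

Apply the lemma with $W_{\bar x}=\bigcup_nW^n_{\bar x}$ and with $\chi(\bar x)$ the sequence listing the numbers $|\mu_{n,\emptyset}|(O_{x_2x_3})$ and $|\mu_{n,[x_1,x_4)}|(O_{x_2x_3})$, $n\ge1$. Fix the resulting $G$. Atomicity now shows that these constant values are zero.

\begin{lemma}\label{lem:zero}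
For every $n$, every quadruple $\bar x$ from $G$ and $Y_0\in\{\emptyset,[x_1,x_4)\}$ we have $|\mu_{n,Y_0}|(O_{x_2x_3})=0$.
\end{lemma}

\begin{proof}
Fix $n$ and one of the two choices for $Y_0$; let $\gamma$ be the common value over all quadruples from $G$. Since $G$ has order type $\mathfrak c^+$, we can choose $x_1<g_0<g_1<\dots<x_4$ in $G$, with infinitely many $g_i$. The measure $\mu=\mu_{n,Y_0}$ is the same for all quadruples $(x_1,g_i,g_j,x_4)$, so $|\mu|(O_{g_ig_j})=\gamma$ for all $i<j$. Let $\varepsilon>0$. By (S4) there is a finite $P\subset K$ with $|\mu|(K\setminus P)<\varepsilon$. The set $F^P$ is finite, so $H_{g_i}|_P=H_{g_j}|_P$ for some $i<j$. Then $O_{g_ig_j}\subset K\setminus P$ and $\gamma<\varepsilon$.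
\end{proof}

\subsection{All two-valued patterns occur}\label{sub:patterns}
Choose in $G$ a sequence $l_1<\theta_1<u_1<l_2<\theta_2<u_2<\cdots$.

\begin{proposition}\label{prop:patterns}
Let $n\ge2$ and let $I$ and $I^c=\{1,\dots,n\}\setminus I$ be nonempty subsets of $\{1,\dots,n\}$. There are $k\in K$ and $a\ne b$ in $F$ with $H_{\theta_i}(k)=b$ for $i\in I$ and $H_{\theta_i}(k)=a$ for $i\in I^c$.
\end{proposition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.68cm,y=0.6cm]
\draw (0.5,0)--(15.5,0);
\foreach \i in {1,...,5}{
\draw ({3*\i-2},0.1)--({3*\i-2},-0.1) node[below]{$l_{\i}$};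
\draw ({3*\i-1},0.1)--({3*\i-1},-0.1) node[below]{$\theta_{\i}$};
\draw ({3*\i},0.1)--({3*\i},-0.1) node[below]{$u_{\i}$};}
\foreach \a/\b in {1/3,4/6,10/12,13/15} \draw[line width=2pt] (\a,1)--(\b,1);
\draw[line width=2pt] (4,2)--(12,2);
\foreach \a/\b in {1/3,6/10,13/15} \draw[line width=2pt] (\a,3)--(\b,3);
\foreach \a in {4,5,11,12} \draw[dashed] (\a,0)--(\a,3.5);
\node[left] at (0.4,1){$Y$};
\node[left] at (0.4,2){$Y_0$};
\node[left] at (0.4,3){$Y\triangle Y_0$};
\end{tikzpicture}
\caption{The set $Y=\bigcup_{j\in I}[l_j,u_j)$ for $I=\{1,2,4,5\}$, the reference interval $Y_0=[l_2,u_4)$ for the consecutive elements $2,4$ of $I$, and their symmetric difference. The dashed lines mark the quadruple $(l_2,\theta_2,\theta_4,u_4)$; each interval of $Y\triangle Y_0$ has both endpoints in one gap of the quadruple.}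
\label{fig:gaps}
\end{figure}

\begin{proof}
Let $Y=\bigcup_{j\in I}[l_j,u_j)$, a union of at most $n$ index intervals in $[\zeta,\kappa)$, and write $f=f_{n,Y}$, $\mu=\mu_{n,Y}$, $m=m_n$, $\varepsilon=\varepsilon_n$.

\emph{Indices on the same side.} Let $i<i'$ be consecutive elements of $I$, or consecutive elements of $I^c$. We claim that
\begin{equation}\label{eq:same}
|\mu|(O_{\theta_i\theta_{i'}})<4\varepsilon .
\end{equation}
Let $\bar x=(l_i,\theta_i,\theta_{i'},u_{i'})$, and let $Y_0=\emptyset$ if $i,i'\in I^c$ and $Y_0=[l_i,u_{i'})$ if $i,i'\in I$. We check that $Y\triangle Y_0$ is a union of intervals $[u,v)$ with $u<v$ in $G$ lying in the same gap of $\bar x$.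

If $i,i'\in I^c$, then $Y\triangle Y_0=Y$, and for $j\in I$ the points $l_j<u_j$ both lie below $l_i$ (if $j<i$), both strictly between $\theta_i$ and $\theta_{i'}$ (if $i<j<i'$), or both above $u_{i'}$ (if $j>i'$). If $i,i'\in I$, then $Y_0\setminus Y=[u_i,l_{i'})$ because no element of $I$ lies between $i$ and $i'$, and $\theta_i<u_i<l_{i'}<\theta_{i'}$; while $Y\setminus Y_0$ is the union of the $[l_j,u_j)$ with $j\in I$ and $j<i$ or $j>i'$, whose endpoints lie below $l_i$ or above $u_{i'}$, respectively (Figure~\ref{fig:gaps}).

The functions $f$ and $f_{n,Y_0}$ differ only on $E(Y\triangle Y_0)$, which is a union of intervals $[\sigma_u,\sigma_v)$ that miss $W^n_{\bar x}$ by Lemma~\ref{lem:homog}. So \eqref{eq:W}, Lemma~\ref{lem:zero} and the lower bound in \eqref{eq:saturated} give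
\[
|\mu|(K\setminus O_{\theta_i\theta_{i'}})>|\mu_{n,Y_0}|(K\setminus O_{\theta_i\theta_{i'}})-\varepsilon=\|\mu_{n,Y_0}\|-\varepsilon>s_n-2\varepsilon .
\]
Subtracting this from $\|\mu\|\le s_n+2\varepsilon$ gives \eqref{eq:same}.

\emph{Indices on opposite sides.} Pick $i_0\in I^c$ and $i_1\in I$. Then $\theta_{i_1}\in Y$, and $\theta_{i_0}\notin X_n\cup Y$ because $X_n\subset[0,\zeta)$ and $\theta_{i_0}\notin[l_j,u_j)$ for $j\ne i_0$. By \eqref{eq:level} and \eqref{eq:values},
\[
\frac1{2m}<\Bigl|\int(H_{\theta_{i_1}}-H_{\theta_{i_0}})\,d\mu\Bigr|\le2B\,|\mu|(O_{\theta_{i_0}\theta_{i_1}}),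
\]
so $|\mu|(O_{\theta_{i_0}\theta_{i_1}})>\frac1{4Bm}=4n\varepsilon$ by \eqref{eq:choice}.

There are $(|I|-1)+(|I^c|-1)=n-2$ pairs as in \eqref{eq:same}, so the union of the corresponding sets $O_{\theta_i\theta_{i'}}$ has $|\mu|$-measure less than $4n\varepsilon$. Hence some $k\in O_{\theta_{i_0}\theta_{i_1}}$ lies outside this union. At this point $i\mapsto H_{\theta_i}(k)$ is constant on $I$, with value $b$, and constant on $I^c$, with value $a$, and $a=H_{\theta_{i_0}}(k)\ne H_{\theta_{i_1}}(k)=b$.
\end{proof}

\subsection{The contradiction}\label{sub:end}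
Let $\Phi\colon K\to F^{\mathbb N}$, $\Phi(k)=(H_{\theta_i}(k))_{i\in\mathbb N}$. It is continuous, so $\Phi(K)$ is a metrizable compact space, scattered by (S2) and countable by (S3). Let $I\subset\mathbb N$ with $I\ne\emptyset\ne\mathbb N\setminus I$, and fix $i_1\in I$, $i_0\notin I$. For $n\ge\max(i_0,i_1)$ let $Q_n$ be the set of $k\in O_{\theta_{i_0}\theta_{i_1}}$ such that, for all $i\le n$, $H_{\theta_i}(k)=H_{\theta_{i_1}}(k)$ if $i\in I$ and $H_{\theta_i}(k)=H_{\theta_{i_0}}(k)$ if $i\notin I$. The sets $Q_n$ are clopen, decreasing, and nonempty by Proposition~\ref{prop:patterns}, so they have a common point $k_I$. The sequence $\Phi(k_I)$ takes exactly two values, one on $I$ and the other on $\mathbb N\setminus I$, so it determines the partition $\{I,\mathbb N\setminus I\}$. There are uncountably many such partitions, so $\Phi(K)$ is uncountable. This contradiction shows that $L_N\notin\mathcal G$.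

Together with Propositions~\ref{prop:RN} and~\ref{prop:BV}, this proves Theorem~\ref{thm:main}. \qed

\begin{remark}
Scatteredness of $K$ entered three times: through (S1) in Lemma~\ref{lem:blocks}, through (S4) in Lemma~\ref{lem:zero}, and through (S2) and (S3) in the last step. Without it there is nothing to prove, since $K=L$ and the identity operator are then allowed. The size of $\kappa$ entered through regularity, (C1) and (C2). Some largeness is needed: the same definition over a countable ordinal gives a metrizable space, which lies in $\mathcal G$ by Example~\ref{ex:easy}(a).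
\end{remark}

\section{Bounded $p$-variation, continuous images, Asplund spaces}\label{sec:conseq}

\begin{proof}[Proof of Theorem~\ref{thm:pvar}]
By Propositions~\ref{prop:RN} and~\ref{prop:BV} it remains to show that $V_p\notin\mathcal G$ for $p>1$. Let $N(m)=\lfloor m^p\rfloor$. Then $N(m)/m\to\infty$, so $L_N\notin\mathcal G$. By Lemma~\ref{lem:var} every sum $\sum_i|f(\alpha_{i+1})-f(\alpha_i)|^p$ with $f\in L_N$ is at most $1+2N(m)m^{-p}\le3$. Since $3\cdot4^{-p}\le1$, the set $\frac14L_N$, a homeomorphic copy of $L_N$, is a closed subspace of $V_p$. By Proposition~\ref{prop:dual}, $V_p\notin\mathcal G$.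
\end{proof}

For Theorem~\ref{thm:compl}(ii) we parametrize $L_N$, replacing the real parameters by points of the Cantor set and gluing the parameter spaces of the $L_N^m$ at a point that stands for $\eta=0$.

\begin{proof}[Proof of Theorem~\ref{thm:compl}(ii)]
Let $\Delta=\{0,1\}^{\mathbb N}$, let $\gamma\colon\Delta\to[0,1]$ be a continuous surjection, $R_m=\Delta\times[0,\kappa]^{2N(m)}$, let $\mathcal R=\{\infty\}\cup\bigsqcup_mR_m$ be the one-point compactification, and $Z=[0,\kappa]\times\Delta\times\mathcal R$. Define $\Psi\colon Z\to[0,1]^\kappa$ by $\Psi(\rho,z,\infty)=\gamma(z)1_{[\rho,\kappa)}$ and, for $(y,a,b)\in R_m$ and $\eta=\gamma(y)/m$,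
\[
\Psi(\rho,z,(y,a,b))=1_{[\rho,\kappa)}\bigl(\gamma(z)(1-\eta)+\eta1_E\bigr),\qquad E=\bigcup_{i\le N(m)}[a_i,b_i),
\]
where $[a_i,b_i)=\emptyset$ if $b_i\le a_i$. The level $c=\gamma(z)(1-\eta)$ lies in $[0,1-\eta]$, so $\Psi(Z)\subset L_N$. Conversely, given $1_{[\rho,\kappa)}(c+\eta1_E)\in L_N^m$, choose $y$ with $\gamma(y)=m\eta$; if $\eta<1$ choose $z$ with $\gamma(z)=c/(1-\eta)$, and if $\eta=1$, then $c=0$ and any $z$ will do. So $\Psi(Z)=L_N$. On the clopen set $[0,\kappa]\times\Delta\times R_m$ each coordinate of $\Psi$ is continuous by the first paragraph of the proof of Lemma~\ref{lem:compact}. At points $(\rho,z,\infty)$ the map $\Psi$ is continuous because $(\rho,z)\mapsto\gamma(z)1_{[\rho,\kappa)}$ is continuous and, on $R_m$, the displayed function differs from $\gamma(z)1_{[\rho,\kappa)}$ by at most $\eta|1_E-\gamma(z)|\le1/m$.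

Each $R_m$ is a countable product $\prod_jS_{m,j}$ of scattered compacta, the factors being $\{0,1\}$ and $[0,\kappa]$. The map $\mathcal R\to S_{m,j}\sqcup\{*\}$ that is the $j$-th coordinate on the clopen set $R_m$ and $*$ elsewhere is continuous. These countably many maps separate the points of $\mathcal R$: two points of the same $R_m$ differ in a coordinate, and a point of $R_m$ is separated from a point outside $R_m$ by any of the maps with first index $m$. Hence $\mathcal R$, and therefore $Z$, is a closed subspace of a countable product of scattered compacta. So $Z$ is zero-dimensional by (S1), and $Z\in\mathcal G\subset\mathrm{RN}$ by Proposition~\ref{prop:dual}. For $N(m)=m^2$ the space $L_N\in\mathrm{RN}\setminus\mathcal G$ is a continuous image of $Z\in\mathcal G$.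
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(iii)]
Let $N(m)=m^2$. Since $L_N\in\mathrm{RN}$, it is homeomorphic to a weak$^*$ compact set $L'\subset X^*$ with $X$ an Asplund space. If $S\colon C(K)\to X$ were bounded with dense range and $K$ scattered, then $S^*$ would be injective and weak$^*$ continuous, and it would map $L'$ homeomorphically onto a weak$^*$ compact subset of $M(K)$. Proposition~\ref{prop:dual} would give $L_N\in\mathcal G$, contrary to Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{namioka}
Namioka, \emph{Mathematika} 34 (1987).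

\bibitem{note}
\emph{A Note on Differentiability of Lipschitz Maps}, \texttt{https://www.impan.pl/shop/publication/transaction/download/product/85717}.

\end{thebibliography}
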